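\title{Negative eigenvalues of Schr\"odinger operators: from signed to nonnegative potentials}

\begin{abstract}
Let $X$ be a complete Riemannian manifold in which every ball of radius $r$ has measure at most $Mr^2$ and can be covered by $N$ balls of radius $r/2$. It is known that the number of negative eigenvalues of $-\Delta-q$ is at least $c\int_X(\delta q_+-q_-)\,d\mu$, with $\delta\in(0,1)$ depending only on $N$ and $c>0$ only on $N$ and $M$. We prove the conjecture that the positive and negative parts of $q$ can be given equal weight: the number of negative eigenvalues is at least $c\delta\int_X q\,d\mu$. The proof is a reduction that is valid on every Riemannian manifold. A signed potential can be replaced by a nonnegative one, lying below $q_+$, with no more negative eigenvalues and essentially no smaller integral. The replacement is found by maximizing the integral under a bound on the number of negative eigenvalues and showing that the maximizer is nonnegative. On $\mathbb R^2$ we obtain the sharp constant $1/(8\pi)$.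
\end{abstract}

\section{The problem and the results}\label{sec:intro}

Let $X$ be a Riemannian manifold with Riemannian measure $\mu$ and Laplace operator $\Delta=\operatorname{div}\nabla$. Manifolds are connected, second countable, without boundary and of dimension at least one, and functions are real-valued. A potential $q\in L^1_{\mathrm{loc}}(X,\mu)$ defines the energy form of the operator $-\Delta-q$,
\[
E_q[f]=\int_X\bigl(|\nabla f|^2-qf^2\bigr)\,d\mu,\qquad f\in C_0^\infty(X).
\]
We write $\operatorname{Neg}(q)$ for the supremum of the dimensions of all vector spaces $Y\subset C_0^\infty(X)$ such that $E_q[f]<0$ for every $f\in Y\setminus\{0\}$. For an open set $\Omega\subset X$, the quantity $\operatorname{Neg}_\Omega(q)$ is defined in the same way with $C_0^\infty(\Omega)$ in place of $C_0^\infty(X)$. If $X$ is compact and $q$ is bounded, $\operatorname{Neg}(q)$ is the number of negative eigenvalues of $-\Delta-q$, counted with multiplicity (Lemma~\ref{lem:count}); the definition itself asks only that $q$ be locally integrable. It is monotone: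
\begin{equation}\label{eq:mono}
q'\le q,\quad \Omega'\subset\Omega\quad\Longrightarrow\quad \operatorname{Neg}_{\Omega'}(q')\le\operatorname{Neg}_\Omega(q).
\end{equation}
We put $q_\pm=\max(\pm q,0)$ and $\int q=\int q_+-\int q_-$, with the value $-\infty$ when both integrals are infinite. Thus $\int q=-\infty$ exactly when $\int q_-=\infty$.

Let $B(x,r)$ be the geodesic ball of radius $r$ centered at $x$, and consider two hypotheses on $X$, with constants $N$ and $M$:
\begin{itemize}
\item[(i)] every ball $B(x,r)$ can be covered by at most $N$ balls of radius $r/2$;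
\item[(ii)] $\mu(B(x,r))\le Mr^2$ for all $x\in X$ and $r>0$.
\end{itemize}
The plane $\mathbb R^2$ satisfies both. The following known result is part of the problem as posed in \cite{problem}; we use it without proof.

\begin{theorem}\label{thm:known}
Let $X$ be complete and satisfy \textup{(i)} and \textup{(ii)}. There are $\delta\in(0,1)$ depending only on $N$ and $c>0$ depending only on $N$ and $M$ such that, for every $q\in L^1_{\mathrm{loc}}(X,\mu)$,
\[
\operatorname{Neg}(q)\ge c\int_X(\delta q_+-q_-)\,d\mu .
\]
\end{theorem}

For $q\ge0$ the factor $\delta$ is absorbed into the constant. For a signed potential it is a real loss: the bound says nothing when $\delta\int q_+\le\int q_-<\int q_+$. The conjecture posed in \cite{problem} is that one can take $\delta=1$, that is, that $\operatorname{Neg}(q)\ge c\int_Xq\,d\mu$ for every $q\in L^1_{\mathrm{loc}}(X,\mu)$, with a constant $c>0$ depending only on $N$ and $M$.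

The first negative direction suggests this guess. If $X$ is compact, then $E_q[1]=-\int q$, so $\int q>0$ forces $\operatorname{Neg}(q)\ge1$, and $q_+$ and $q_-$ enter with the same weight. The difficulty appears when one wants many negative directions. Functions with disjoint supports and negative energy span a space on which $E_q$ is negative, and, by mollification and dominated convergence, Lipschitz functions with compact support may be used in place of smooth ones. Take $f=\min\{1,(2-d(x,\cdot)/r)_+\}$, which equals $1$ on $B(x,r)$, vanishes outside $B(x,2r)$ and has $|\nabla f|\le1/r$. Hypothesis (ii) bounds its Dirichlet integral by $4M$ at every scale $r$, and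
\[
E_q[f]\le 4M-\int_{B(x,r)}q_+\,d\mu+\int_{B(x,2r)}q_-\,d\mu .
\]
This estimate counts $q_+$ on the small ball and $q_-$ on the large one, so a direct construction of test functions treats the two parts unequally. Monotonicity does not help either: \eqref{eq:mono} gives $\operatorname{Neg}(q)\le\operatorname{Neg}(q_+)$, which is the wrong direction.

Some hypothesis such as (ii) is needed already for $q\ge0$. On $\mathbb R^3$, which satisfies (i), expanding the square and using $\operatorname{div}(x/|x|^2)=1/|x|^2$ gives Hardy's inequality
\[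
0\le\int\Bigl|\nabla f+\frac{x}{2|x|^2}f\Bigr|^2dx=\int|\nabla f|^2dx-\int\frac{f^2}{4|x|^2}\,dx ,
\]
so $q=1/(4|x|^2)$ has $\operatorname{Neg}(q)=0$ and $\int q=\infty$.

The conjecture is true.

\begin{theorem}\label{thm:main}
Let $X$ be complete and satisfy \textup{(i)} and \textup{(ii)}, and let $c,\delta$ be the constants of Theorem~\ref{thm:known}. Then $\operatorname{Neg}(q)\ge c\,\delta\int_Xq\,d\mu$ for every $q\in L^1_{\mathrm{loc}}(X,\mu)$.
\end{theorem}

We construct no test functions for $q$. We change the potential instead, and this step uses neither completeness nor (i), (ii).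

\begin{theorem}\label{thm:reduction}
Let $X$ be any Riemannian manifold, let $k\ge0$ be an integer, and let $q\in L^1_{\mathrm{loc}}(X,\mu)$ satisfy $\int_Xq_-\,d\mu<\infty$ and $\operatorname{Neg}(q)\le k$.
\begin{itemize}
\item[(a)] For every real $T<\int_Xq\,d\mu$ there is a bounded, compactly supported $V$ with
\[
0\le V\le q_+,\qquad \operatorname{Neg}(V)\le k,\qquad \int_XV\,d\mu>T .
\]
\item[(b)] If $q\in L^1(X,\mu)$, there is a measurable $V$ with $0\le V\le q_+$, $\operatorname{Neg}(V)\le k$ and $\int_XV\,d\mu\ge\int_Xq\,d\mu$.
\end{itemize}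
Consequently, for every $k$,
\begin{multline*}
\sup\Bigl\{\int_X q\,d\mu:\ q\in L^1_{\mathrm{loc}},\ q_-\in L^1,\ \operatorname{Neg}(q)\le k\Bigr\}\\
=\sup\Bigl\{\int_X V\,d\mu:\ V\ge0\ \text{bounded, compactly supported},\ \operatorname{Neg}(V)\le k\Bigr\}.
\end{multline*}
\end{theorem}

In words: one may erase $q_-$ altogether, at the price of lowering $q_+$ by a total amount of essentially at most $\int q_-$, and the bound $k$ on the number of negative directions survives. It follows that the best constant for signed potentials equals the best constant for nonnegative ones.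

\begin{corollary}\label{cor:constant}
Let $X$ be any Riemannian manifold and $c_0>0$. If $\operatorname{Neg}(V)\ge c_0\int_XV\,d\mu$ for every bounded, compactly supported $V\ge0$, then $\operatorname{Neg}(q)\ge c_0\int_Xq\,d\mu$ for every $q\in L^1_{\mathrm{loc}}(X,\mu)$.
\end{corollary}

\begin{proof}
If $\int q_-=\infty$ or $\operatorname{Neg}(q)=\infty$, there is nothing to prove. Otherwise let $k=\operatorname{Neg}(q)$. For real $T<\int q$ take $V$ from Theorem~\ref{thm:reduction}(a); then $k\ge\operatorname{Neg}(V)\ge c_0\int V\ge c_0T$. Letting $T\uparrow\int q$ gives $k\ge c_0\int q$; in particular $\int q=+\infty$ is impossible when $k<\infty$.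
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
For $V\ge0$, Theorem~\ref{thm:known} reads $\operatorname{Neg}(V)\ge c\delta\int V$. Apply Corollary~\ref{cor:constant} with $c_0=c\delta$.
\end{proof}

On the plane the common value of the two suprema can be computed, with the help of an isoperimetric inequality for the Laplace eigenvalues of the sphere \cite{KNPP}. This result is not used for Theorem~\ref{thm:main}.

\begin{theorem}\label{thm:plane}
For every $q\in L^1_{\mathrm{loc}}(\mathbb R^2)$,
\[
\operatorname{Neg}(q)\ge\frac1{8\pi}\int_{\mathbb R^2}q\,dx .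
\]
The constant is sharp, and for every integer $k\ge0$,
\[
\sup\Bigl\{\int_{\mathbb R^2} q\,dx:\ q\in L^1_{\mathrm{loc}},\ q_-\in L^1,\ \operatorname{Neg}(q)\le k\Bigr\}=8\pi k .
\]
\end{theorem}

The core of Theorem~\ref{thm:reduction} is an extremal problem on a relatively compact domain: among all potentials $W$ with $-R\le W\le b$ and at most $k$ negative eigenvalues, maximize $\int W$. The maximizer turns out to be nonnegative, however large $R$ is. Section~\ref{sec:interval} solves this problem by hand on an interval, Section~\ref{sec:extremal} treats it in general, after the preparations of Section~\ref{sec:forms}, and Section~\ref{sec:reduction} removes the bounds on the potential and the domain. Section~\ref{sec:plane} deals with the plane.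

\section{An extremal potential on an interval}\label{sec:interval}

Let $I=(0,\ell)$, let $\beta\ge\pi/\ell$ and $R>0$. Among all $W$ with $-R\le W\le\beta^2$ and $\operatorname{Neg}_I(W)=0$, which one has the largest integral? One might hope to gain by making $W$ negative on a small set in order to afford $W=\beta^2$ on a larger one. We first see informally why this does not pay, and then verify the answer.

Suppose that $V$ is a maximizer, that the lowest Dirichlet eigenvalue of $-d^2/dx^2-V$ is $0$, and that $u>0$ is its eigenfunction, so $-u''=Vu$. Replacing $V$ by $V+th$ changes the eigenvalue by $-t\int hu^2/\int u^2$ to first order. Moving mass of $V$ from a place where $u^2$ is large to a place where $u^2$ is small therefore raises the eigenvalue and keeps the integral, after which more mass can be added. At a maximizer no such move is possible, so there is a threshold, which we normalize to $1$ by scaling $u$, with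
\[
V=\beta^2\ \text{ where }u^2<1,\qquad V=-R\ \text{ where }u^2>1 .
\]
Now the equation decides the sign. On a component of $\{u>1\}$ we have $u''=Ru>0$, so $u$ is convex with value $1$ at both ends, hence $u\le1$; the set $\{u>1\}$ is empty. On $\{u=1\}$ we have $u''=0$ almost everywhere, hence $V=0$. The negative value $-R$ is allowed only where $u$ is largest, and a negative potential prevents $u$ from having a maximum there.

Solving $-u''=\beta^2u$ on $\{u<1\}$ leads to the following candidate. Put $a=\pi/(2\beta)\le\ell/2$ and
\[
u(x)=\begin{cases}\sin\beta x,&0\le x\le a,\\ 1,&a\le x\le\ell-a,\\ \sin\beta(\ell-x),&\ell-a\le x\le\ell,\end{cases}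
\qquad V=\beta^2\,\mathbf 1_{\{u<1\}},\qquad\int_IV\,dx=2a\beta^2=\pi\beta .
\]
The function $u$ is $C^1$, its derivative is Lipschitz, and $-u''=Vu$ almost everywhere.

\begin{proposition}\label{prop:interval}
We have $\operatorname{Neg}_I(V)=0$, and every bounded $W\le\beta^2$ with $\operatorname{Neg}_I(W)=0$ satisfies $\int_IW\,dx\le\pi\beta$.
\end{proposition}

\begin{proof}
Let $f\in C_0^\infty(I)$ and write $f=uw$. Then $(f')^2=u^2(w')^2+u'(uw^2)'$, and integration by parts gives $\int u'(uw^2)'=-\int u''uw^2=\int Vf^2$. Hence $E_V[f]=\int u^2(w')^2\ge0$, and $\operatorname{Neg}_I(V)=0$.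

Let $W$ be as stated. Then $E_W\ge0$ on $C_0^\infty(I)$, and by continuity on $H_0^1(I)\ni u$. Since $E_V[u]=0$, we get $\int(W-V)u^2=E_V[u]-E_W[u]\le0$. The function $1-u^2$ is nonnegative and vanishes off $\{u<1\}$, where $W-V=W-\beta^2\le0$; so $\int(W-V)(1-u^2)\le0$. Adding the two inequalities gives $\int(W-V)\le0$.
\end{proof}

The lower bound $-R$ has disappeared from the answer, while the upper bound is essential: the maximum $\pi\beta$ is unbounded as $\beta\to\infty$. The general proof follows the informal argument. Two things are new. For $k\ge1$ the eigenvalue $0$ may be multiple, and $u^2$ has to be replaced by a sum of squares $F=\sum u_i^2$ of several eigenfunctions, produced by a separation argument. In higher dimensions, convexity of $u$ is replaced by an integral identity.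

\section{Quadratic forms on relatively compact domains}\label{sec:forms}

In this section $\Omega\subset X$ is a nonempty open set with compact closure; $\Omega=X$ is allowed when $X$ is compact. We have $\mu(\Omega)<\infty$, and $\|\cdot\|$ is the norm of $L^2(\Omega)$. Let $H^1(\Omega)$ be the space of $L^2$ functions with weak gradient in $L^2$, with $\|f\|_{H^1}^2=\|f\|^2+\|\nabla f\|^2$, and let $H_0^1(\Omega)$ be the closure of $C_0^\infty(\Omega)$ in it. We use the following standard facts.
\begin{itemize}
\item[(S1)] \emph{Compactness.} The embedding $H_0^1(\Omega)\subset L^2(\Omega)$ is compact. A bounded sequence in $H_0^1(\Omega)$ thus has a subsequence that converges weakly in $H_0^1(\Omega)$, strongly in $L^2$ and almost everywhere, and $\|\nabla f\|$ is lower semicontinuous under this convergence.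
\item[(S2)] \emph{Lattice operations and level sets.} If $f,g\in H^1(\Omega)$, then $f_\pm$, $|f|$ and $\min(f,g)$ lie in $H^1(\Omega)$, with $\|\nabla f_\pm\|,\|\nabla|f|\|\le\|\nabla f\|$ and $\|\nabla\min(f,g)\|\le\|\nabla f\|+\|\nabla g\|$. If $g\in W^{1,1}_{\mathrm{loc}}$, then $\nabla g=0$ almost everywhere on each level set $\{g=s\}$.
\item[(S3)] \emph{Mollification.} If $g\in H^1(\Omega)$ has compact support in $\Omega$, a partition of unity and mollification in charts give functions in $C_0^\infty(\Omega)$, supported in a fixed compact subset of $\Omega$, that converge to $g$ in $H^1$ and almost everywhere; they are uniformly bounded if $g$ is bounded. In particular $g\in H_0^1(\Omega)$.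
\item[(S4)] \emph{Spectrum.} For $W\in L^\infty(\Omega)$ the form $E_W$ is continuous on $H^1_0(\Omega)$, and there are numbers $\lambda_1(W)\le\lambda_2(W)\le\dots\to\infty$ and an orthonormal basis $e_1,e_2,\dots$ of $L^2(\Omega)$ in $H_0^1(\Omega)$ with $\int\nabla e_j\cdot\nabla v=\int(W+\lambda_j)e_jv$ for all $v\in H_0^1(\Omega)$ and $E_W[f]=\sum_j\lambda_j\langle f,e_j\rangle^2$ for all $f\in H_0^1(\Omega)$. By the min-max principle, $W'\le W$ implies $\lambda_j(W')\ge\lambda_j(W)$; also $\lambda_j(W-t)=\lambda_j(W)+t$ for constants $t$.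
\item[(S5)] \emph{Weak-$*$ compactness.} If $\nu=\rho\,\mu$ with $0\le\rho\in L^1_{\mathrm{loc}}(X,\mu)$, then $L^1(\nu)$ is separable, so a bounded sequence $W_j$ in $L^\infty(\nu)$ has a subsequence with $\int W_j\psi\,d\nu\to\int W\psi\,d\nu$ for all $\psi\in L^1(\nu)$. Pointwise bounds $a\le W_j\le b$ pass to $W$.
\item[(S6)] \emph{Interior regularity.} If $u\in H^1(\Omega)$ solves $-\Delta u=g$ weakly and $g\in L^p_{\mathrm{loc}}(\Omega)$ with $2\le p<\infty$, then $u\in W^{2,p}_{\mathrm{loc}}(\Omega)$ and the equation holds almost everywhere.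
\end{itemize}

We call a quadratic form \emph{negative} on a vector space $Y$ if it is strictly negative on $Y\setminus\{0\}$. For $\dim Y<\infty$ this means that its Gram matrix in a basis of $Y$ is negative definite, which is an open condition on the matrix. The first three lemmas exploit this.

\begin{lemma}\label{lem:dense}
Let $Q$ be a continuous quadratic form on a normed space $\mathcal H$ and let $D\subset\mathcal H$ be a dense subspace. If $Q$ is negative on a subspace of finite dimension $n$, then it is negative on an $n$-dimensional subspace of $D$.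
\end{lemma}

\begin{proof}
Let $f_1,\dots,f_n$ be a basis of the subspace, and take $f_i'\in D$ so close to $f_i$ that the matrix $(Q(f_i',f_j'))$ is negative definite along with $(Q(f_i,f_j))$. Then $Q[\sum c_if_i']<0$ for all $c\ne0$. This shows that the $f_i'$ are linearly independent and that $Q$ is negative on their span.
\end{proof}

\begin{lemma}\label{lem:count}
For $W\in L^\infty(\Omega)$, $\operatorname{Neg}_\Omega(W)$ is the number $n$ of indices $j$ with $\lambda_j(W)<0$. Thus $\operatorname{Neg}_\Omega(W)\le k$ if and only if $\lambda_{k+1}(W)\ge0$.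
\end{lemma}

\begin{proof}
The form $E_W$ is negative on the span of $e_1,\dots,e_n$, so $\operatorname{Neg}_\Omega(W)\ge n$ by Lemma~\ref{lem:dense}. A subspace of dimension greater than $n$ contains some $f\ne0$ orthogonal to $e_1,\dots,e_n$, and $E_W[f]\ge0$ by (S4).
\end{proof}

\begin{lemma}\label{lem:closed}
Let $U_1\subset U_2\subset\cdots$ be open subsets of $X$ with union $U$. Let $W_j,W\in L^1_{\mathrm{loc}}(U)$ satisfy $\int W_j\psi\to\int W\psi$ for every $\psi\in C_0^\infty(U)$. If $\operatorname{Neg}_{U_j}(W_j)\le k$ for all $j$, then $\operatorname{Neg}_U(W)\le k$.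
\end{lemma}

\begin{proof}
Suppose that $E_W$ is negative on a $(k+1)$-dimensional space $Y\subset C_0^\infty(U)$ with basis $f_1,\dots,f_{k+1}$. The supports of the $f_i$ are compact, so $Y\subset C_0^\infty(U_j)$ for large $j$. Since $\int W_jf_if_l\to\int Wf_if_l$, the Gram matrices of $E_{W_j}$ converge to that of $E_W$. Hence $E_{W_j}$ is negative on $Y$ for large $j$, which contradicts $\operatorname{Neg}_{U_j}(W_j)\le k$.
\end{proof}

No regularity of $\partial\Omega$ is assumed, so membership in $H_0^1(\Omega)$ cannot be read off from boundary values. The next lemma is the substitute.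

\begin{lemma}\label{lem:dominated}
If $g\in H^1(\Omega)$, $f\in H_0^1(\Omega)$ and $|g|\le|f|$, then $g\in H_0^1(\Omega)$.
\end{lemma}

\begin{proof}
Treating $g_+$ and $g_-$ separately, we may assume $g\ge0$. Let $\varphi_n\in C_0^\infty(\Omega)$ converge to $f$ in $H^1$, and put $g_n=\min(g,|\varphi_n|)$. By (S2) and (S3), $g_n\in H_0^1(\Omega)$ and the sequence is bounded in $H^1$. Since $|g_n-\min(g,|f|)|\le|\varphi_n-f|$, it converges in $L^2$ to $\min(g,|f|)=g$. By (S1) a subsequence converges weakly in $H_0^1(\Omega)$ and strongly in $L^2$, and its limit is $g$.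
\end{proof}

When $q_-$ is unbounded, limits of eigenfunctions lie in a weighted space, and we must return from it to smooth functions.

\begin{lemma}\label{lem:weighted}
Let $0\le p\in L^1_{\mathrm{loc}}(X,\mu)$. The space $\mathcal H_p=\{f\in H_0^1(\Omega):\int_\Omega pf^2<\infty\}$ with the norm $(\|f\|_{H^1}^2+\int_\Omega pf^2)^{1/2}$ is a Hilbert space, and $C_0^\infty(\Omega)$ is dense in it.
\end{lemma}

\begin{proof}
If $f_n$ is a Cauchy sequence, then $f_n\to f$ in $H^1$ and $\sqrt p\,f_n\to g$ in $L^2$, and an almost everywhere convergent subsequence shows $g=\sqrt p\,f$. So $\mathcal H_p$ is complete.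

Let $D$ be the closure of $C_0^\infty(\Omega)$ in $\mathcal H_p$. A bounded $g\in H^1(\Omega)$ with compact support in $\Omega$ lies in $D$: the approximants $\psi_n$ of (S3) converge to $g$ in $H^1$, and $\int p(\psi_n-g)^2\to0$ by dominated convergence, because they are uniformly bounded and $p$ is integrable on $\Omega$.

Let $f\in\mathcal H_p$. By Lemma~\ref{lem:dominated}, $f_\pm\in\mathcal H_p$, so we may assume $f\ge0$. Let $\varphi_n\in C_0^\infty(\Omega)$ converge to $f$ in $H^1$ and put $g_n=\min(f,(\varphi_n)_+)$. Each $g_n$ is bounded with compact support, so $g_n\in D$. From $0\le g_n\le f$ and (S2) we see that $g_n$ is bounded in $\mathcal H_p$, and $g_n\to\min(f,f_+)=f$ in $L^2$. A subsequence converges weakly in $\mathcal H_p$, hence weakly in $L^2$, so its limit is $f$. A closed subspace is weakly closed, and therefore $f\in D$.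
\end{proof}

\section{The extremal potential is nonnegative}\label{sec:extremal}

\begin{proposition}\label{prop:extremal}
Let $\Omega\subset X$ be a nonempty open set with compact closure, let $0\le b\in L^\infty(\Omega)$, $R>0$ and let $k\ge0$ be an integer. Put
\[
\mathcal C=\{W:\ -R\le W\le b\ \text{a.e. on }\Omega\},\qquad \mathcal C_k=\{W\in\mathcal C:\ \operatorname{Neg}_\Omega(W)\le k\}.
\]
Then $\int_\Omega W\,d\mu$ attains its maximum over $\mathcal C_k$, and every maximizer $V$ satisfies $0\le V\le b$ almost everywhere.
\end{proposition}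

\begin{proof}
\emph{Step 1: existence.} The set $\mathcal C_k$ contains $0$. By (S5), a maximizing sequence in $\mathcal C_k$ has a subsequence converging weak-$*$ in $L^\infty(\Omega)$ to some $V\in\mathcal C$. Lemma~\ref{lem:closed}, with all $U_j=\Omega$, gives $V\in\mathcal C_k$. Since $1\in L^1(\Omega)$, the integrals converge, and $V$ is a maximizer.

From now on $V$ is any maximizer. Let $Z\subset H_0^1(\Omega)$ be the span of the eigenfunctions of $-\Delta-V$ with eigenvalue $0$; it is finite-dimensional and may be $\{0\}$.

\emph{Step 2: the first-order condition.} Under a small perturbation of $V$ the positive eigenvalues stay positive, so new negative directions can come only from $Z$. A perturbation that raises the energy of every element of $Z$ is therefore admissible, and at a maximizer it cannot increase the integral. Precisely, we claim that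
\begin{equation}\label{eq:firstorder}
\text{no } W\in\mathcal C\text{ has both }\int_\Omega(W-V)>0\text{ and }\int_\Omega(W-V)u^2<0\text{ for all }u\in Z\setminus\{0\}.
\end{equation}
Suppose that $W$ has both properties. Put $h=W-V$ and $H=\|h\|_\infty$. By compactness of the unit sphere of $Z$ there is $\kappa>0$ with $\int hu^2\le-\kappa\|u\|^2$ on $Z$; if $Z=\{0\}$, take $\kappa=1$. Let $n\le k$ be the number of negative eigenvalues of $-\Delta-V$, let $e_1,\dots,e_n$ be the corresponding eigenfunctions, and let $\gamma>0$ be the smallest positive eigenvalue. If $f\in H_0^1(\Omega)$ is orthogonal to $e_1,\dots,e_n$, write $f=u+w$ with $u\in Z$ and $w$ orthogonal to $Z$. Then $E_V[f]=E_V[w]\ge\gamma\|w\|^2$ by (S4), and for $t>0$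
\begin{align*}
E_{V+th}[f]&=E_V[f]-t\int hu^2-2t\int huw-t\int hw^2\\
&\ge t\kappa\|u\|^2-2tH\|u\|\|w\|+(\gamma-tH)\|w\|^2 .
\end{align*}
The last expression is a quadratic form in $(\|u\|,\|w\|)$. It is nonnegative if $tH<\gamma$ and $tH^2\le\kappa(\gamma-tH)$, which holds for small $t\in(0,1)$. For such $t$, every subspace of $C_0^\infty(\Omega)$ of dimension greater than $n$ contains some $f\neq0$ with $E_{V+th}[f]\ge0$, so $\operatorname{Neg}_\Omega(V+th)\le n\le k$. Since $V+th=(1-t)V+tW\in\mathcal C$ and $\int(V+th)>\int V$, this contradicts maximality.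

\emph{Step 3: separation.} Statement \eqref{eq:firstorder} is about integrals, and we need pointwise information on $V$. If $\dim Z=1$, it compares two linear functionals of $W$. In general the second condition says that a quadratic form on $Z$ is definite, so we work in the finite-dimensional space $\mathbb R\times\operatorname{Sym}(Z)$, where $\operatorname{Sym}(Z)$ is the space of quadratic forms on $Z$. For $W\in\mathcal C$ let $A_W[u]=-\int(W-V)u^2$, and put
\[
S=\Bigl\{\Bigl(\int_\Omega(W-V),\,A_W\Bigr):W\in\mathcal C\Bigr\},\qquad
K=\{(a,A):\ a>0,\ A\text{ positive definite}\}.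
\]
The set $S$ is convex, as the image of $\mathcal C$ under an affine map, and contains $0$. The set $K$ is an open convex cone, and \eqref{eq:firstorder} says $S\cap K=\emptyset$. Hence there are a nonzero linear functional $\Lambda$ and a number $s$ with $\Lambda\le s$ on $S$ and $\Lambda\ge s$ on $K$, and so on $\overline K$. Since $0$ lies in both $S$ and $\overline K$, we have $s=0$.

Identify quadratic forms on $Z$ with symmetric operators by the $L^2$ inner product and write $\Lambda(a,A)=\alpha a+\operatorname{tr}(AB)$ with $B$ symmetric. The points $(1,0)$ and $(0,\langle\cdot,v\rangle^2)$, $v\in Z$, lie in $\overline K$; they give $\alpha\ge0$ and $\langle Bv,v\rangle\ge0$. Let $v_i$ be an orthonormal basis of eigenvectors of $B$ with eigenvalues $\beta_i\ge0$, and put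
\[
u_i=\sqrt{\beta_i}\,v_i\in Z,\qquad F=\sum_iu_i^2\in L^1(\Omega).
\]
Then $\operatorname{tr}(AB)=\sum_iA[u_i]$, and $\Lambda\le0$ on $S$ means
\[
\int_\Omega(W-V)(\alpha-F)\,d\mu\le0\qquad\text{for all }W\in\mathcal C .
\]
Take $W=b$ on $\{F<\alpha\}$, $W=-R$ on $\{F>\alpha\}$ and $W=V$ on $\{F=\alpha\}$. The integrand is then nonnegative, so it vanishes almost everywhere:
\begin{equation}\label{eq:bang}
V=b\ \text{ a.e. on }\{F<\alpha\},\qquad V=-R\ \text{ a.e. on }\{F>\alpha\}.
\end{equation}
The case $\alpha=0$ is impossible. Then $B\ne0$, so $\int F>0$, and $VF=-RF$ by \eqref{eq:bang}; this gives $0=\sum_iE_V[u_i]=\sum_i\|\nabla u_i\|^2+R\int F>0$. Dividing $\Lambda$ by $\alpha$, we may assume $\alpha=1$. On $\{F<1\}$ we have $V=b\ge0$. It remains to show that $\{F>1\}$ is a null set and that $V\ge0$ on $\{F=1\}$.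

\emph{Step 4: regularity of $F$.} Each $u_i$ solves $-\Delta u_i=Vu_i$ with $V$ bounded. Let $d=\dim X$. If $u_i\in L^p_{\mathrm{loc}}$ with $p\ge2$, then $u_i\in W^{2,p}_{\mathrm{loc}}$ by (S6), and the Sobolev embedding puts $u_i$ in $L^{p^*}_{\mathrm{loc}}$ with $1/p^*=1/p-2/d$ if this number is positive, and in every $L^r_{\mathrm{loc}}$, $r<\infty$, otherwise. Starting from $p=2$, finitely many steps give $u_i\in W^{2,p}_{\mathrm{loc}}$ for some $p>d$, $p\ge2$, hence $u_i\in C^1(\Omega)$. So $F\in C^1(\Omega)$. Writing $G=\sum_i|\nabla u_i|^2\in L^1(\Omega)$, we have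
\begin{equation}\label{eq:gradF}
\nabla F=2\sum_iu_i\nabla u_i,\qquad|\nabla F|\le2\sqrt{FG}.
\end{equation}
In a chart, $\partial_jF=2\sum_iu_i\partial_ju_i$ is a sum of products of a $C^1$ function and a $W^{1,p}_{\mathrm{loc}}$ function. Hence $F\in W^{2,p}_{\mathrm{loc}}$, and the product rule gives
\begin{equation}\label{eq:lapF}
\Delta F=2G+2\sum_iu_i\Delta u_i=2G-2VF\qquad\text{a.e. on }\Omega .
\end{equation}

\emph{Step 5: the set $\{F>1\}$ is null.} By \eqref{eq:bang} and \eqref{eq:lapF}, $\Delta F>0$ on $\{F>1\}$, so $F$ should have no maximum there, as on the interval. Since nothing is known about $F$ near $\partial\Omega$ beyond $u_i\in H_0^1(\Omega)$, we carry out this maximum principle in weak form, with test functions that vanish where $F\le1$ and are dominated by $|u_i|$. Let $\varphi(s)=0$ for $0\le s\le1$ and $\varphi(s)=(1-1/s)^2$ for $s\ge1$. This function is $C^1$, with $0\le\varphi\le1$, and $0\le s\varphi'(s)=2(1-1/s)/s\le2$ for $s\ge1$. Put $y_i=u_i\varphi(F)\in C^1(\Omega)$. Then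
\[
\nabla y_i=\varphi(F)\nabla u_i+u_i\varphi'(F)\nabla F,
\]
and by \eqref{eq:gradF} the second term is bounded by $2F\varphi'(F)\sqrt G\le4\sqrt G\in L^2(\Omega)$. So $y_i\in H^1(\Omega)$, and $|y_i|\le|u_i|$ gives $y_i\in H_0^1(\Omega)$ by Lemma~\ref{lem:dominated}. Insert $y_i$ in the weak equation $\int\nabla u_i\cdot\nabla y=\int Vu_iy$, sum over $i$, and use \eqref{eq:gradF} and \eqref{eq:bang}:
\[
0\le\int_\Omega\varphi(F)G+\frac12\int_\Omega\varphi'(F)|\nabla F|^2=\int_\Omega VF\varphi(F)=-R\int_{\{F>1\}}F\varphi(F).
\]
Since $R>0$ and $F\varphi(F)>0$ on $\{F>1\}$, this set has measure zero.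

\emph{Step 6: $V\ge0$ on $\{F=1\}$.} Work in a chart and apply the level set property in (S2) twice. First, $\partial_jF=0$ almost everywhere on $\{F=1\}$. Second, $\partial_l\partial_jF=0$ almost everywhere on $\{\partial_jF=0\}$, and hence almost everywhere on $\{F=1\}$. Since $\Delta F=g^{lj}(\partial_l\partial_jF-\Gamma^m_{lj}\partial_mF)$, we get $\Delta F=0$ almost everywhere on $\{F=1\}$, and \eqref{eq:lapF} yields
\begin{equation}\label{eq:onlevel}
V=\sum_i|\nabla u_i|^2\ge0\qquad\text{a.e. on }\{F=1\}.
\end{equation}
Together with $V\le b$, this completes the proof.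
\end{proof}

\begin{remark}
The sign of $b$ is used only on $\{F<1\}$ and to see that $0\in\mathcal C_k$. The finiteness of the two bounds is used for compactness in Step~1, for $H<\infty$ in Step~2 and for regularity in Step~4; the size of $R$ plays no role. On the interval of Section~\ref{sec:interval}, $F=u^2$ and \eqref{eq:onlevel} reads $V=(u')^2=0$. If $Z=\{0\}$, then $F=0$ and $V=b$. Remark~\ref{rem:sphere} gives a case in which $F$ cannot be the square of a single eigenfunction.
\end{remark}

\section{Proof of the reduction theorem}\label{sec:reduction}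

To apply Proposition~\ref{prop:extremal} we must make $q$ bounded and the domain relatively compact. Cutting off $q_+$ and shrinking the domain are harmless by \eqref{eq:mono}. Cutting off $q_-$ raises the potential and can create a negative eigenvalue at every level of truncation.

\begin{example}\label{ex:circle}
On the circle $\mathbb R/\mathbb Z$ let $0\le h\in L^1$ be essentially unbounded, and let $u>0$ solve $u''=h-\int h$; positivity is arranged by adding a constant. Put $q=-u''/u$. Then $q_+$ is bounded, $q_-$ is essentially unbounded, and $\operatorname{Neg}(q)=0$ by the substitution $f=uw$ in the proof of Proposition~\ref{prop:interval}. For $q_R=q_+-\min(q_-,R)$ we have $E_{q_R}[u]=-\int(q_--R)_+u^2<0$, so $\operatorname{Neg}(q_R)\ge1$ for every $R$.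
\end{example}

The remedy is that such an eigenvalue tends to $0$ as $R\to\infty$, so it can be removed by subtracting a small constant, which costs little on a domain of finite measure.

\begin{lemma}\label{lem:truncation}
Let $\Omega\subset X$ be a nonempty open set with compact closure, let $0\le b\in L^\infty(\Omega)$ and $0\le p\in L^1_{\mathrm{loc}}(X,\mu)$, and assume $\operatorname{Neg}_\Omega(b-p)\le k$. For $R>0$ put $W_R=b-\min(p,R)$ and $\varepsilon_R=\max\{0,-\lambda_{k+1}(W_R)\}$. Then $\varepsilon_R\to0$ as $R\to\infty$.
\end{lemma}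

\begin{proof}
Since $W_R$ is nonincreasing in $R$, so is $\varepsilon_R$, by (S4). If the claim fails, there is $\eta>0$ with $\lambda_{k+1}(W_R)\le-\eta$ for all $R$. Let $e_1^R,\dots,e_{k+1}^R$ be the first $k+1$ orthonormal eigenfunctions for $W_R$. Their energies are negative, so $\|\nabla e_i^R\|^2\le\int W_R(e_i^R)^2\le\|b\|_\infty$. By (S1) there is a sequence $R\to\infty$ along which $e_i^R\to f_i$ weakly in $H_0^1(\Omega)$, strongly in $L^2$ and almost everywhere, for each $i$. The $f_i$ are orthonormal.

Let $f=\sum c_if_i$ and $f^R=\sum c_ie_i^R$. Then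
\[
\|\nabla f^R\|^2+\int\min(p,R)(f^R)^2-\int b(f^R)^2=\sum_i\lambda_i(W_R)c_i^2\le-\eta\|f\|^2 .
\]
We pass to the limit term by term: the first term is lower semicontinuous by (S1); the integrand of the second is nonnegative and tends to $pf^2$ almost everywhere, so Fatou's lemma applies; the third converges because $b$ is bounded. Thus
\[
\|\nabla f\|^2+\int pf^2-\int bf^2\le-\eta\|f\|^2 .
\]
In particular $f$ lies in the space $\mathcal H_p$ of Lemma~\ref{lem:weighted}, and $E_{b-p}$, which is a continuous form on $\mathcal H_p$, is negative on the span of $f_1,\dots,f_{k+1}$. Lemmas~\ref{lem:weighted} and~\ref{lem:dense} give $\operatorname{Neg}_\Omega(b-p)\ge k+1$, a contradiction.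
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:reduction}]
Let $\Omega_1\subset\Omega_2\subset\cdots$ be nonempty open sets with compact closures and union $X$. Put
\[
b_m=\min(q_+,m)\,\mathbf 1_{\Omega_m},\qquad q^{(m)}=b_m-q_-\le q .
\]
Since $b_m\uparrow q_+$ and $q_-\in L^1$, the integrals $\int_Xq^{(m)}$ are finite and increase to $\int_Xq$. This is where the integrability of $q_-$ is used. We show that for each $m$ there is $V^{(m)}$ with
\begin{equation}\label{eq:Vm}
0\le V^{(m)}\le b_m,\qquad\operatorname{Neg}(V^{(m)})\le k,\qquad\int_XV^{(m)}\ge\int_Xq^{(m)} .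
\end{equation}

Fix $m$ and let $j\ge m$. By \eqref{eq:mono}, $\operatorname{Neg}_{\Omega_j}(q^{(m)})\le k$, so Lemma~\ref{lem:truncation} applies on $\Omega_j$ with $b=b_m$ and $p=q_-$. Choose $R>0$, depending on $j$, with $\varepsilon_R\,\mu(\Omega_j)\le1/j$. The potential $W_R-\varepsilon_R$ satisfies $-(R+\varepsilon_R)\le W_R-\varepsilon_R\le b_m$, and $\lambda_{k+1}(W_R-\varepsilon_R)=\lambda_{k+1}(W_R)+\varepsilon_R\ge0$, so $\operatorname{Neg}_{\Omega_j}(W_R-\varepsilon_R)\le k$ by Lemma~\ref{lem:count}. It is thus a competitor in Proposition~\ref{prop:extremal} with the bounds $-(R+\varepsilon_R)$ and $b_m$. Let $V_j$ be a maximizer, extended by $0$ to $X$. Then $0\le V_j\le b_m$, $\operatorname{Neg}_{\Omega_j}(V_j)\le k$ and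
\[
\int_XV_j\ge\int_{\Omega_j}(W_R-\varepsilon_R)\ge\int_{\Omega_j}q^{(m)}-\frac1j\ge\int_Xq^{(m)}-\frac1j ,
\]
because $W_R\ge q^{(m)}$ on $\Omega_j$ and $q^{(m)}=-q_-\le0$ outside $\Omega_m\subset\Omega_j$.

The bound $0\le V_j\le b_m$ no longer depends on $R$ or $j$, and this allows us to let $j\to\infty$. By (S5) a subsequence of $V_j$ converges weak-$*$ in $L^\infty(X)$ to some $V^{(m)}$ with $0\le V^{(m)}\le b_m$. All these functions vanish outside $\Omega_m$, so testing with $\mathbf 1_{\Omega_m}\in L^1(X)$ gives $\int V^{(m)}\ge\int q^{(m)}$. Lemma~\ref{lem:closed} with $U_j=\Omega_j$, along the subsequence, gives $\operatorname{Neg}(V^{(m)})\le k$. This proves \eqref{eq:Vm}.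

(a) Given $T<\int q$, choose $m$ with $\int q^{(m)}>T$ and take $V=V^{(m)}$. It is bounded by $m$, supported in the compact set $\overline{\Omega_m}$, and $V\le b_m\le q_+$.

(b) Let $q\in L^1$. The $V^{(m)}$ need not be uniformly bounded, but they lie below $q_+$, so we write $V^{(m)}=\theta_mq_+$ with $0\le\theta_m\le1$. By (S5) for the finite measure $\nu=q_+\mu$, a subsequence of $\theta_m$ converges weak-$*$ in $L^\infty(\nu)$ to some $\theta$ with $0\le\theta\le1$. Put $V=\theta q_+$. Every bounded measurable $\psi$ lies in $L^1(\nu)$, so $\int V^{(m)}\psi\,d\mu\to\int V\psi\,d\mu$. With $\psi=1$ we get $\int V\ge\lim\int q^{(m)}=\int q$, and with $\psi\in C_0^\infty(X)$ Lemma~\ref{lem:closed} gives $\operatorname{Neg}(V)\le k$.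

In the equality of suprema, ``$\le$'' follows from (a), and ``$\ge$'' holds because the class on the right is contained in the class on the left.
\end{proof}

\section{The sharp constant on the plane}\label{sec:plane}

We transfer the problem to the unit sphere $S^2$, with round metric $g_0$ and measure $\mu_0$. If $g=\rho g_0$ with a smooth $\rho>0$, then $d\mu_g=\rho\,d\mu_0$ and $|\nabla f|_g^2=\rho^{-1}|\nabla f|_{g_0}^2$, so in dimension two the Dirichlet integral is the same for both metrics. Stereographic projection from the north pole $P$ identifies $S^2\setminus\{P\}$ with $\mathbb R^2$ and $g_0$ with $4|dx|^2/(1+|x|^2)^2$. Hence, if $\tilde V=\frac14(1+|x|^2)^2V$, then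
\begin{equation}\label{eq:conformal}
\tilde V\,d\mu_0=V\,dx,\qquad \int_{\mathbb R^2}\bigl(|\nabla f|^2-Vf^2\bigr)\,dx=\int_{S^2}\bigl(|\nabla f|^2-\tilde Vf^2\bigr)\,d\mu_0
\end{equation}
for bounded $\tilde V$ and Lipschitz $f$ with compact support in $\mathbb R^2$.

For a smooth metric $g$ on $S^2$ let $0=\nu_0(g)<\nu_1(g)\le\nu_2(g)\le\cdots$ be the eigenvalues of its Laplace operator. We recall that $\nu_1(g_0)=2$, with eigenspace spanned by the coordinate functions $x_1,x_2,x_3$ of $\mathbb R^3$, and that $\nu_4(g_0)>2$. The input from spectral geometry is the theorem of Karpukhin, Nadirashvili, Penskoi and Polterovich \cite{KNPP}: for every smooth metric $g$ on $S^2$ and every $k\ge1$,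
\begin{equation}\label{eq:KNPP}
\nu_k(g)\operatorname{Area}(g)\le8\pi k .
\end{equation}
The case $k=1$ is due to Hersch, and for $k=0$ both sides vanish.

Both halves of the proof use a logarithmic cutoff. For $r>0$ and $L>1$ let $\theta=\theta_{r,L}$ be the Lipschitz function on $\mathbb R^2$ equal to $0$ for $|x|\le r$, to $\pi/2$ for $|x|\ge rL$, and to $\frac\pi2\log(|x|/r)/\log L$ in between. Then $|\nabla\cos\theta|^2+|\nabla\sin\theta|^2=|\nabla\theta|^2$, and
\begin{equation}\label{eq:cutoff}
|\nabla\theta|^2=\frac{\pi^2}{4\log^2L}\,\frac{\mathbf 1_{\{r<|x|<rL\}}}{|x|^2},\qquad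
\int_{\mathbb R^2}|\nabla\theta|^2dx=\frac{\pi^2}{4\log^2L}\,2\pi\log L=\frac{\pi^3}{2\log L}.
\end{equation}

\begin{lemma}\label{lem:point}
The space $C_0^\infty(S^2\setminus\{P\})$ is dense in $H^1(S^2)$.
\end{lemma}

\begin{proof}
It suffices to approximate $f\in C^\infty(S^2)$. Let $\chi=\cos\theta_{L,L}$, viewed on $S^2$. The function $\chi f$ is Lipschitz with compact support in $S^2\setminus\{P\}$, so by (S3) it lies in the closure of $C_0^\infty(S^2\setminus\{P\})$. As $L\to\infty$, $\chi f\to f$ and $\chi\nabla f\to\nabla f$ in $L^2$ by dominated convergence, and $\|f\nabla\chi\|^2\le\|f\|_\infty^2\,\pi^3/(2\log L)\to0$ by \eqref{eq:cutoff} and conformal invariance.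
\end{proof}

If $U$ is smooth and positive, \eqref{eq:KNPP} for the metric $Ug_0$ bounds $\int U$ in terms of $\operatorname{Neg}(U)$ at once. The potentials given by Theorem~\ref{thm:reduction} are only bounded and vanish on large sets, so we must approximate, and a limit yields only a nonstrict inequality. We therefore approximate $tU$ with $t$ slightly less than $1$ and recover strictness from the factor $t$.

\begin{lemma}\label{lem:sphere}
Let $0\le U\in L^\infty(S^2)$ and let $k\ge0$ be an integer with $\int_{S^2}U\,d\mu_0>8\pi k$. Then $\operatorname{Neg}_{S^2\setminus\{P\}}(U)\ge k+1$.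
\end{lemma}

\begin{proof}
All integrals are taken with respect to $\mu_0$. Choose $t\in(0,1)$ with $t\int U>8\pi k$. By a partition of unity, mollification in charts and addition of $1/j$, there are smooth $U_j$ with $0<U_j\le C$ and $U_j\to tU$ almost everywhere. The metric $g_j=U_jg_0$ has area $\int U_j\to t\int U$, so $\nu_k(g_j)<1$ for large $j$ by \eqref{eq:KNPP}. On the span $Y_j$ of the eigenfunctions for $\nu_0(g_j),\dots,\nu_k(g_j)$, which has dimension $k+1$, conformal invariance gives $\int|\nabla f|^2\le\nu_k(g_j)\int U_jf^2$, and so $E_{U_j}\le0$ on $Y_j$.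

Let $e_1,e_2,\dots$ be the eigenfunctions of (S4) for the potential $tU$ on $\Omega=S^2$. Choose $f_j\in Y_j$ with $\|f_j\|=1$, orthogonal in $L^2(\mu_0)$ to $e_1,\dots,e_k$. Then $\|\nabla f_j\|^2\le\int U_jf_j^2\le C$. By (S1) a subsequence converges weakly in $H^1$ and strongly in $L^2$ to some $f$ with $\|f\|=1$, orthogonal to $e_1,\dots,e_k$. Moreover
\[
\Bigl|\int U_jf_j^2-\int tUf^2\Bigr|\le C\,\|f_j-f\|\,\|f_j+f\|+\int|U_j-tU|f^2\to0
\]
by dominated convergence. Hence $\lambda_{k+1}(tU)\le E_{tU}[f]\le\liminf E_{U_j}[f_j]\le0$.

On $Y=\operatorname{span}(e_1,\dots,e_{k+1})$ we thus have $\int|\nabla f|^2\le t\int Uf^2$. If $f\in Y\setminus\{0\}$ had $\int Uf^2=0$, it would be a nonzero constant, and this contradicts $\int U>0$. So $E_U[f]\le-(1-t)\int Uf^2<0$ on $Y\setminus\{0\}$. Lemmas~\ref{lem:point} and~\ref{lem:dense} finish the proof.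
\end{proof}

\begin{remark}\label{rem:sphere}
Take $\Omega=X=S^2$, $k=1$ and a constant $b>2$ in Proposition~\ref{prop:extremal}. A maximizer is nonnegative, so its integral is at most $8\pi$ by Lemma~\ref{lem:sphere}. The constant potential $V=2$ has the eigenvalues $\nu_j(g_0)-2$, of which one is negative, and its integral is $8\pi$; so it is a maximizer, with $Z$ spanned by $x_1,x_2,x_3$. Since $-R<V<b$, relation \eqref{eq:bang} forces $F=1$ on $S^2$. No single $u\in Z$ has $u^2=1$, because $u$ vanishes on a great circle. The sum $x_1^2+x_2^2+x_3^2$ equals $1$, and $\sum_i|\nabla x_i|^2=\sum_i(1-x_i^2)=2$ agrees with \eqref{eq:onlevel}.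
\end{remark}

\begin{proof}[Proof of Theorem~\ref{thm:plane}]
\emph{The inequality.} Let $V\ge0$ be bounded with compact support in $\mathbb R^2$, and let $k=\operatorname{Neg}(V)$ be finite. Then $\tilde V$ is bounded on $S^2$, and \eqref{eq:conformal} gives $\operatorname{Neg}_{S^2\setminus\{P\}}(\tilde V)=k$ and $\int\tilde V\,d\mu_0=\int V\,dx$. By Lemma~\ref{lem:sphere}, $\int V\,dx\le8\pi k$. Corollary~\ref{cor:constant} with $c_0=1/(8\pi)$ gives the inequality for all $q$, and it shows that the supremum in the theorem is at most $8\pi k$.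

\emph{Sharpness of the constant.} Let $q_0(x)=8/(1+|x|^2)^2$, so that $\tilde q_0=2$ and $\int q_0\,dx=2\mu_0(S^2)=8\pi$. Since $\nu_1(g_0)=2$, every $f\in H^1(S^2)$ of mean zero has $\int|\nabla f|^2d\mu_0\ge2\int f^2d\mu_0$. By \eqref{eq:conformal}, for Lipschitz $f$ with compact support in $\mathbb R^2$,
\begin{equation}\label{eq:bubble}
E_{q_0}[f]\ge0\qquad\text{whenever}\quad\int q_0f\,dx=0 .
\end{equation}
Every two-dimensional space of test functions contains such an $f\ne0$, so $\operatorname{Neg}(q_0)\le1=\frac1{8\pi}\int q_0$, and the constant cannot be increased.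

\emph{The supremum is at least $8\pi k$.} For $k=0$ take $q=0$. For $k\ge1$ we place $k$ truncated copies of $q_0$ far apart. To apply \eqref{eq:bubble} to each copy separately we localize the test function by cutoffs whose squares sum to $1$. Localization changes the Dirichlet integral by a term $\int Wf^2$ with $W\ge0$, and since signed potentials are allowed, we absorb it by subtracting $W$ from the potential. By \eqref{eq:cutoff} the integral of $W$ is small.

Fix $\varepsilon>0$, choose $r>0$ with $\int_{B(0,r)}q_0\ge8\pi-\varepsilon$, and let $L>1$. Choose points $a_1,\dots,a_k$ with $|a_i-a_j|>2rL$ for $i\ne j$, and put $\theta_i=\theta_{r,L}(\cdot-a_i)$,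
\[
\chi_i=\cos\theta_i\quad(1\le i\le k),\qquad\chi_0=\prod_{i=1}^k\sin\theta_i .
\]
These functions are Lipschitz. The closed discs of radius $rL$ about the $a_i$ are disjoint. On the $i$-th disc, $\chi_0=\sin\theta_i$ and $\chi_j=0$ for $j\notin\{0,i\}$; outside all discs, $\chi_0=1$ and the other $\chi_j$ vanish. Therefore $\sum_{i=0}^k\chi_i^2=1$, so $\sum_{i=0}^k\chi_i\nabla\chi_i=0$, and
\[
W:=\sum_{i=0}^k|\nabla\chi_i|^2=\sum_{i=1}^k|\nabla\theta_i|^2,\qquad\int W\,dx=\frac{k\pi^3}{2\log L}.
\]
Expanding $|\nabla(\chi_if)|^2=\chi_i^2|\nabla f|^2+2f\chi_i\nabla\chi_i\cdot\nabla f+f^2|\nabla\chi_i|^2$ and summing, we get $\sum_{i=0}^k|\nabla(\chi_if)|^2=|\nabla f|^2+Wf^2$. Let $q_i=q_0(\cdot-a_i)$ for $1\le i\le k$, and define the bounded, compactly supported potential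
\[
q=\sum_{i=1}^kq_i\,\mathbf 1_{B(a_i,r)}-W .
\]
Since $\chi_i=1$ on $B(a_i,r)$ and $q_i\ge0$, every $f\in C_0^\infty(\mathbb R^2)$ satisfies
\[
E_q[f]=\int|\nabla(\chi_0f)|^2+\sum_{i=1}^k\Bigl(\int|\nabla(\chi_if)|^2-\int_{B(a_i,r)}q_i(\chi_if)^2\Bigr)\ge\sum_{i=1}^kE_{q_i}[\chi_if].
\]
By \eqref{eq:bubble}, translated to $a_i$, the right side is nonnegative when $f$ satisfies the $k$ linear conditions $\int q_i\chi_if\,dx=0$. Every space of dimension $k+1$ contains such an $f\ne0$, so $\operatorname{Neg}(q)\le k$, while
\[
\int q\,dx\ge k(8\pi-\varepsilon)-\frac{k\pi^3}{2\log L}.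
\]
Letting $L\to\infty$ and then $\varepsilon\to0$, we see that the supremum is at least $8\pi k$.
\end{proof}

The potentials just constructed change sign. By Theorem~\ref{thm:reduction}, the value $8\pi k$ is also the supremum over bounded, compactly supported, nonnegative potentials with $\operatorname{Neg}(V)\le k$.

\begin{thebibliography}{9}

\bibitem{problem}
``1. Introduction'', \texttt{https://www.math.uni-bielefeld.de/\~{}grigor/esceps.pdf}.

\bibitem{KNPP}
Karpukhin, Nadirashvili, Penskoi and Polterovich, \emph{An isoperimetric inequality for Laplace eigenvalues on the sphere}, J. Differential Geom. \textbf{118} (2021).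

\end{thebibliography}
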